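\title{The problem of ideals in $H^\infty$ for the space $l^\infty$}

\begin{abstract}
Let $h,f_1,f_2,\dots$ be analytic functions in the unit disc with $|h|\le(\sup_j|f_j|)^\alpha\le1$. We prove that for every $\alpha>2$ there are analytic functions $g_j$ with $\sum_jf_jg_j=h$ and $\sum_j|g_j|\le C_\alpha$. For $\alpha\le2$ this fails already for two functions; the case $\alpha=2$ follows from a theorem of Treil. The proof reduces the problem, by the Koszul formula and the $\bar\partial$-kernel of P.~Jones, to the construction of a partition of unity whose total gradient satisfies a weighted Carleson condition. The partition is the law of an index carried by a Markov chain that descends to the boundary and changes its index rarely. The case of $l^\infty$ implies the same result for functions with values in an arbitrary Banach space.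
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb D$ be the open unit disc and $H^\infty$ the algebra of bounded analytic functions on $\mathbb D$. When can a function $h\in H^\infty$ be written as $h=\sum_jf_jg_j$ with given $f_j\in H^\infty$ and unknown $g_j\in H^\infty$? There is a pointwise obstruction: $h$ must be small wherever all the $f_j$ are small. The problem of ideals asks whether a pointwise smallness condition is also sufficient, with a bound on the $g_j$ that makes sense for infinitely many functions. To state it one has to say how the sizes of the sequences $(f_j(z))$ and $(g_j(z))$ are measured.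

A \emph{Banach lattice of sequences} is a Banach space $E$ of complex sequences $x=(x_j)_{j\ge1}$ such that $y\in E$ and $|x_j|\le|y_j|$ for all $j$ imply $x\in E$ and $\|x\|_E\le\|y\|_E$. We assume that $E$ contains the unit vectors $\mathbf e_j$; if $\mathbf e_j\notin E$, the $j$th coordinate vanishes on $E$ and can be dropped. The \emph{order} (or \emph{K\"othe}) \emph{dual} $E'$ consists of the sequences $y$ with
\[
\|y\|_{E'}=\sup\Big\{\sum_j|x_jy_j|:\ \|x\|_E\le1\Big\}<\infty .
\]
For example, $(l^p)'=l^{p/(p-1)}$ for $1<p<\infty$, and $(l^\infty)'=l^1$. For a complex Banach space $X$, $H^\infty(\mathbb D;X)$ is the space of bounded analytic functions $f:\mathbb D\to X$ with the norm $\sup_z\|f(z)\|_X$.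

\begin{definition}\label{def:problem}
The problem of ideals \emph{has a solution for $E$ with exponent $\alpha>0$ and estimate $C<\infty$} if for all $h\in H^\infty$ and $f\in H^\infty(\mathbb D;E)$ with
\begin{equation}\label{eq:hyp}
|h(z)|\le\|f(z)\|_E^{\alpha}\le1\qquad(z\in\mathbb D)
\end{equation}
there is $g\in H^\infty(\mathbb D;E')$ such that $\sum_jf_j(z)g_j(z)=h(z)$ for all $z\in\mathbb D$ and $\|g\|_{H^\infty(\mathbb D;E')}\le C$.
\end{definition}

If such a $g$ exists, then $|h|\le C\|f\|_E$, so the exponent $\alpha=1$ is the necessary condition, and $\alpha-1$ measures how much more has to be assumed. Since $\|f\|_E\le1$, a solution with exponent $\alpha$ is also a solution with every larger exponent and the same estimate. For a single function $f_1\not\equiv0$ the exponent $1$ is enough: $g_1=h/f_1$ is bounded by $1$ off the zeros of $f_1$, so these zeros are removable singularities. For a constant $h=\eta^\alpha$ the definition is the corona problem: if $\eta\le\|f\|_E\le1$, then $\sum_jf_jg_j=1$ has a solution of norm at most $C\eta^{-\alpha}$.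

The problem of ideals is known to have a solution, with a suitable exponent and a finite estimate, for $E=l^2$ (Tolokonnikov, 1981), and more generally for $E=l^p$ with $1\le p<\infty$ and for every $q$-concave Banach lattice of sequences with the Fatou property and finite $q$. Here $q$-concavity means that $(\sum_i\|x^{(i)}\|_E^q)^{1/q}\le M\|(\sum_i|x^{(i)}|^q)^{1/q}\|_E$ for all finite families, and the Fatou property is recalled in Section~\ref{sec:general}. The space $l^\infty$ is not $q$-concave for any finite $q$, because the unit vectors $\mathbf e_1,\dots,\mathbf e_N$ would give $N^{1/q}\le M$. The question that we answer comes from \cite{Ideals}: \emph{are there $\alpha$ and $C$ such that the problem of ideals has a solution for $l^\infty$ with exponent $\alpha$ and estimate $C$?}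

The point of the question is the independence of the number of functions. Suppose that $l^2$ admits the exponent $\alpha$ and the estimate $C$, and let $f=(f_1,\dots,f_N)$ and $h$ satisfy \eqref{eq:hyp} for $l^\infty$. Then $N^{-1/2}f$ and $N^{-\alpha/2}h$ satisfy it for $l^2$, and rescaling gives a solution with $\|g\|_{l^2}\le CN^{(\alpha-1)/2}$, hence $\|g\|_{l^1}\le CN^{\alpha/2}$. This route suggests an estimate that grows with $N$ and a negative answer. One more reason for doubt: for $l^2$ the equation has the natural non-analytic solution $h\bar f_j/\|f\|_{l^2}^2$, which is smooth where $f\ne0$, while for $l^\infty$ its analogue puts all weight on an index $j$ with the largest $|f_j(z)|$, and this index jumps. Nevertheless the answer is yes.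

\begin{theorem}\label{thm:main}
For every $\alpha>2$ there is $C_\alpha<\infty$ such that the problem of ideals has a solution for $l^\infty$ with exponent $\alpha$ and estimate $C_\alpha$.
\end{theorem}

\begin{theorem}\label{thm:lower}
For $0<\alpha\le2$ the problem of ideals has no solution for $l^\infty$ with exponent $\alpha$, with any estimate, already for sequences $f$ with two nonzero entries.
\end{theorem}

For $\alpha<2$ we prove Theorem~\ref{thm:lower} in full; for $\alpha=2$ we use a theorem of Treil \cite{Treil}. Since every separable subset of a Banach space is normed by a sequence of functionals, $l^\infty$ is a universal case.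

\begin{theorem}\label{thm:general}
Let $\alpha>2$ and let $C_\alpha$ be as in Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(i)] If $X$ is a complex Banach space, $f:\mathbb D\to X$ and $h:\mathbb D\to\mathbb C$ are analytic and $|h|\le\|f\|_X^\alpha\le1$, then there is $g\in H^\infty(\mathbb D;X^*)$ with $\langle f,g\rangle=h$ and $\|g\|\le C_\alpha$.
\item[(ii)] If $E$ is a Banach lattice of sequences with $\|x\|_E=\sup\{|\sum_jx_jy_j|:\|y\|_{E'}\le1\}$ for all $x\in E$ (for example, one with the Fatou property), then the problem of ideals has a solution for $E$ with exponent $\alpha$ and estimate $C_\alpha$.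
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:main} occupies Sections \ref{sec:conv}--\ref{sec:carleson}. Section~\ref{sec:koszul} reduces it to finding a partition of unity $(\varphi_j)$, with $\varphi_j$ supported where $|f_j|\ge|h|^b$ for some $b<\frac12$, such that $|h|^{1-2b}\sum_j|\nabla\varphi_j|\,dA$ is a Carleson measure. In words: we must choose at each point an index $j$ with $f_j$ not too small, and change our choice rarely. Section~\ref{sec:model} shows in a dyadic model why this is possible and lists the obstacles to carrying the model over to the disc; the following sections remove them.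

\section{Exponents $\alpha\le2$}\label{sec:lower}

Let $\rho(z,w)=|z-w|/|1-\bar wz|$ be the pseudohyperbolic distance. Recall that a sequence $(z_m)$ of distinct points with $\sum_m(1-|z_m|)<\infty$ is the zero set of a Blaschke product $B$ with simple zeros; that $|B(z)|\le\rho(z,z_m)$ for each $m$, since all factors have modulus at most $1$ and the $m$th has modulus $\rho(z,z_m)$; and that $g/B\in H^\infty$ whenever $g\in H^\infty$ vanishes at every $z_m$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $\alpha<2$. We take two functions with zeros of high order that nearly coincide. Put $z_m=1-2^{-m}$ and $w_m=z_m+4^{-m-1}$, $m\ge1$. Then $z_m<w_m<z_{m+1}$, so the two sequences are disjoint, both satisfy the Blaschke condition, and $\rho(z_m,w_m)\le4^{-m-1}/(1-z_m)\to0$. Let $B_1,B_2$ be the Blaschke products with zeros $(z_m)$, $(w_m)$. Choose $n\ge2$ with $2-\frac2n\ge\alpha$ and put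
\[
f=(B_1^n,B_2^n,0,0,\dots),\qquad h=(B_1B_2)^{n-1}.
\]
Then $|h|\le\max(|B_1|,|B_2|)^{2n-2}=\|f\|_{l^\infty}^{2-2/n}\le\|f\|_{l^\infty}^\alpha\le1$. Suppose that $h=g_1B_1^n+g_2B_2^n$ with $g_1,g_2\in H^\infty$. From $g_2B_2^n=B_1^{n-1}(B_2^{n-1}-g_1B_1)$ and $B_2(z_m)\ne0$ we see that $g_2$ vanishes to order at least $n-1$ at every $z_m$, so $g_2=B_1^{n-1}k_2$ with $k_2\in H^\infty$. By symmetry $g_1=B_2^{n-1}k_1$ with $k_1\in H^\infty$. Dividing by $h$ gives $1=k_1B_1+k_2B_2$. At $z_m$ this yields $1\le\|k_2\|_\infty|B_2(z_m)|\le\|k_2\|_\infty\,\rho(z_m,w_m)\to0$, a contradiction.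

Let $\alpha=2$. Treil \cite{Treil} proved that there are $f_1,f_2,\phi\in H^\infty$ with $|\phi|\le|f_1|+|f_2|$ in $\mathbb D$ such that $\phi^2\ne f_1g_1+f_2g_2$ for all $g_1,g_2\in H^\infty$. Multiplying the three functions by a small constant, we may assume $|f_1|,|f_2|\le1$. Put $f=(f_1,f_2,0,\dots)$ and $h=(\phi/2)^2$. Then $|h|\le\max(|f_1|,|f_2|)^2=\|f\|_{l^\infty}^2\le1$, and no $g$ exists.
\end{proof}

\section{Conventions and standard facts}\label{sec:conv}

We write $dA$ for area measure and $B(c,r)$ for the open Euclidean disc; $mD$ is the concentric disc, and $mI$ the concentric interval, dilated by the factor $m$.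

\subsection*{Vector-valued analytic functions}
A function with values in a Banach space is analytic in $\mathbb D$ if and only if it is the sum of a norm convergent power series.

\begin{lemma}\label{lem:vector}
Let $p\in\{1,\infty\}$, and let $g_j$ be analytic functions with $\|(g_j(z))_j\|_{l^p}\le M$ for all $z\in\mathbb D$. Then $g=(g_j)\in H^\infty(\mathbb D;l^p)$.
\end{lemma}

\begin{proof}
The Taylor coefficients satisfy $r^n|\hat g_j(n)|\le\frac1{2\pi}\int_0^{2\pi}|g_j(re^{it})|\,dt$. Taking the sum or the supremum over $j$ and letting $r\to1$, we get $\|(\hat g_j(n))_j\|_{l^p}\le M$ for all $n$, so the power series of $g$ converges in $l^p$.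
\end{proof}

\subsection*{Hyperbolic geometry}
The hyperbolic distance $\beta=\log\frac{1+\rho}{1-\rho}$, that is $\rho=\tanh(\beta/2)$, is the geodesic distance for the metric $2|dz|/(1-|z|^2)$, and $d\nu=4\,dA/(1-|z|^2)^2$ is the corresponding area. Conformal automorphisms of $\mathbb D$ preserve $\rho$, $\beta$ and $\nu$. The triangle inequality for $\beta$ reads $\rho(z,w)\le(\rho_1+\rho_2)/(1+\rho_1\rho_2)$ with $\rho_1=\rho(z,\zeta)$, $\rho_2=\rho(\zeta,w)$. We put $B_h(z,t)=\{w:\beta(z,w)<t\}$ and $\mathrm{vol}(t)=\nu(B_h(z,t))=4\pi\sinh^2(t/2)$. Two estimates will be used repeatedly: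
\begin{gather}
|w-z|<\tfrac14(1-|z|)\ \Longrightarrow\ \rho(z,w)<\tfrac14\ \text{ and }\ \beta(z,w)<\log\tfrac53<1,\label{eq:small}\\
1-|w|\le2e^{\beta(z,w)}(1-|z|).\label{eq:height}
\end{gather}
The first holds because $|1-\bar zw|\ge1-|z|$. The second holds because $|\nabla\log(1-|z|^2)|=2|z|/(1-|z|^2)$ is at most the density of the metric, so that $1-|w|^2\le e^{\beta(z,w)}(1-|z|^2)$.

\subsection*{Logarithmic coordinates}
On $\mathbb D\setminus\{0\}$ we write $z=e^{ix-y}$ with $x\in\mathbb R/2\pi\mathbb Z$, $y>0$, and identify $z$ with $(x,y)$. This change of variable is conformal with dilation $e^{-y}$. The density of the hyperbolic metric becomes $2e^{-y}/(1-e^{-2y})=1/\sinh y\le1/y$, and for a differentiable function $\phi$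
\begin{equation}\label{eq:coords}
|\nabla_z\phi|\,dA=e^{-y}\,|\nabla_{x,y}\phi|\,dx\,dy .
\end{equation}
For an interval $I$ let $Q_I=I\times(0,|I|]$.

\subsection*{Carleson measures}
For a positive measure $\sigma$ on $\mathbb D$ let
\[
\|\sigma\|_{\mathcal C}=\sup_{\zeta\in\mathbb D}\int\frac{1-|\zeta|^2}{|1-\bar w\zeta|^2}\,d\sigma(w).
\]
The measure is a Carleson measure if and only if $\|\sigma\|_{\mathcal C}<\infty$, and this quantity is comparable to the usual box constant \cite[Ch.~VI, Lemma~3.3]{Garnett}. We need one half of the equivalence, for the boxes $Q_I$.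

\begin{lemma}\label{lem:box}
Let $\sigma$ be carried by $\{0<y\le1\}$, and let $\sigma(Q_I)\le K|I|$ whenever $|I|\le2\pi$. Then $\|\sigma\|_{\mathcal C}\le CK$ with an absolute constant $C$.
\end{lemma}

\begin{proof}
The total mass is at most $2\pi K$, and for $|\zeta|\le\frac12$ the kernel is at most $4$. Let $\zeta=|\zeta|e^{ix_0}$ with $\eta=1-|\zeta|<\frac12$, and $w=e^{ix-y}$ with $|x-x_0|\le\pi$, $0<y\le1$. Put $t=|w||\zeta|\ge1/(2e)$. Since $1-t\ge\eta$ and $1-t\ge1-e^{-y}\ge y/2$,
\[
|1-\bar w\zeta|^2=(1-t)^2+4t\sin^2\tfrac{x-x_0}2\ge c\,\max(\eta,y,|x-x_0|)^2 .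
\]
Let $S_i$, $i\ge0$, be the set where this maximum is at most $2^i\eta$, and $S_{-1}=\emptyset$. Then $\sigma(S_i)\le2^{i+1}\eta K$, and on $S_i\setminus S_{i-1}$ the kernel is at most $2\eta/(c\,4^{i-1}\eta^2)$. Sum over $i$.
\end{proof}

\subsection*{Lipschitz functions}
A locally Lipschitz function is differentiable almost everywhere, its pointwise gradient is its distributional gradient and obeys the product rule, and the gradient vanishes almost everywhere on each level set. For a sequence $\varphi=(\varphi_j)$ of such functions we write $|\nabla\varphi|_1=\sum_j|\nabla\varphi_j|$.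

\section{From a partition of unity to an analytic solution}\label{sec:koszul}

Start with two functions and assume for a moment that $h$ has no zeros. Let $\varphi$ be a smooth function with values in $[0,1]$ such that $|f_1|\ge|h|^b$ where $\varphi>0$ and $|f_2|\ge|h|^b$ where $\varphi<1$. For every function $R$ the pair
\[
g_1=\frac{h\varphi}{f_1}+Rf_2,\qquad g_2=\frac{h(1-\varphi)}{f_2}-Rf_1
\]
satisfies $f_1g_1+f_2g_2=h$, and with $\bar\partial=\partial/\partial\bar z$ both $g_1$ and $g_2$ are analytic exactly when
\[
\bar\partial R=-\frac{h\,\bar\partial\varphi}{f_1f_2}.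
\]
There are two functions in the denominator, so the right side is controlled by $|h|^{1-2b}|\nabla\varphi|$, and we need $b\le\frac12$. On the other hand, hypothesis \eqref{eq:hyp} provides at each point an index with $|f_j|$ about $|h|^{1/\alpha}$, so we need $b\ge1/\alpha$. This is how the exponent $2$ enters, and $\alpha>2$ leaves room on both sides.

For infinitely many functions there is one such equation for each pair of indices, and we need a bound for the \emph{sum} of the moduli of the solutions. Solving each equation separately is not enough, because the sum of the Carleson norms can be infinite while the Carleson norm of the sum is finite: the measures $(1-z_m)\delta_{z_m}$ with $z_m=1-2^{-m}$ have norms at least $\frac12$ (test with $\zeta=z_m$), and their sum satisfies the box condition. What is needed is one integral kernel that depends only on a common majorant $\sigma$ and is absolutely integrable against it. The kernel of P.~Jones \cite{Jones} has this property.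

\begin{lemma}\label{lem:jones}
Let $\sigma$ be a positive measure on $\mathbb D$, absolutely continuous with respect to $dA$, with $\|\sigma\|_{\mathcal C}\le\gamma_0$, $0<\gamma_0<\infty$. There is a Borel function $K(z,\zeta)$, $z\ne\zeta$, with the following properties, where $C_0$ is an absolute constant.
\begin{enumerate}
\item[(i)] For each $z_0\in\mathbb D$ and $B=B(z_0,\frac14(1-|z_0|))$,
\begin{equation}\label{eq:jones}
\frac1{A(B)}\int_B\int|K(z,\zeta)|\,d\sigma(\zeta)\,dA(z)\le C_0\gamma_0 .
\end{equation}
\item[(ii)] If $|\mu|\,dA\le d\sigma$, then $R(z)=\int K(z,\zeta)\mu(\zeta)\,dA(\zeta)$ is defined almost everywhere, lies in $L^1_{\rm loc}(\mathbb D)$, and $\bar\partial R=\mu$ in the sense of distributions.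
\end{enumerate}
\end{lemma}

\begin{proof}
Taking $\zeta=0$ in the definition of $\|\sigma\|_{\mathcal C}$ gives $\sigma(\mathbb D)\le\gamma_0$. Let
\[
K(z,\zeta)=\frac1\pi\,\frac{1-|\zeta|^2}{(z-\zeta)(1-\bar\zeta z)}\exp\Big\{\frac1{\gamma_0}\int_{|w|\ge|\zeta|}\Big[\frac{1+\bar w\zeta}{1-\bar w\zeta}-\frac{1+\bar wz}{1-\bar wz}\Big]d\sigma(w)\Big\}.
\]
The integral converges because $\sigma$ is finite. Put $\Lambda_z(w)=(1-|w|^2)/|1-\bar wz|^2$. The factor in front of the exponential has modulus $\Lambda_z(\zeta)/(\pi\rho(z,\zeta))$. Now $\int\Lambda_z\,d\sigma$ need not be bounded in $z$ for a Carleson measure: for the sum of point masses above, each term tends to $1+z_m\ge1$ as $z\to1$. The exponential is there to damp this integral.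

For $|w|\ge|\zeta|$ we have $1-|w\zeta|^2\le1-|\zeta|^4\le2(1-|\zeta|^2)$, so
\[
\mathrm{Re}\,\frac{1+\bar w\zeta}{1-\bar w\zeta}=\frac{1-|w\zeta|^2}{|1-\bar w\zeta|^2}\le\frac{2(1-|\zeta|^2)}{|1-\bar w\zeta|^2},\qquad \mathrm{Re}\,\frac{1+\bar wz}{1-\bar wz}=\frac{1-|wz|^2}{|1-\bar wz|^2}\ge\Lambda_z(w).
\]
Let $\sigma_z=\Lambda_z\sigma/\gamma_0$, a finite measure, and $m(r)=\sigma_z\{|w|\ge r\}$. Then
\begin{equation}\label{eq:Kbound}
|K(z,\zeta)|\le\frac{e^2}\pi\,\frac{\Lambda_z(\zeta)}{\rho(z,\zeta)}\,e^{-m(|\zeta|)} .
\end{equation}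
Since $\sigma_z$ does not charge circles, $m$ is continuous and decreases from $\sigma_z(\mathbb D)$ to $0$, so $\int e^{-m(|\zeta|)}d\sigma_z(\zeta)=\int_0^1e^{-m(r)}(-dm(r))=1-e^{-\sigma_z(\mathbb D)}\le1$. Hence $\int_{\rho(z,\zeta)\ge1/2}|K(z,\zeta)|\,d\sigma(\zeta)\le2e^2\gamma_0/\pi$ for every $z$.

Near the diagonal the Carleson condition gives no pointwise bound, and we average in $z$. From $1-|\zeta|^2\le2|1-\bar\zeta z|$ and \eqref{eq:Kbound} we get $|K(z,\zeta)|\le2e^2/(\pi|z-\zeta|)$. Let $r=\frac14(1-|z_0|)$, and let $B^*$ be the set of $\zeta$ with $\rho(z,\zeta)<\frac12$ for some $z\in B$. For $\zeta\in B^*$, \eqref{eq:small} and the triangle inequality give $\rho(\zeta,z_0)\le(\frac12+\frac14)/(1+\frac18)=\frac23$. Therefore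
\[
|1-\bar\zeta z_0|\le(1-|z_0|^2)+|z_0-\zeta|\le2(1-|z_0|)+\tfrac23|1-\bar\zeta z_0| ,
\]
so $|1-\bar\zeta z_0|\le6(1-|z_0|)$ on $B^*$. Testing $\|\sigma\|_{\mathcal C}$ at $z_0$ gives $\sigma(B^*)\le36\gamma_0(1-|z_0|)=144\gamma_0r$. Also $\int_B|z-\zeta|^{-1}dA(z)\le2\pi r$, the integral being largest when $\zeta$ is the center. So the part of the left side of \eqref{eq:jones} with $\rho(z,\zeta)<\frac12$ is at most $(\pi r^2)^{-1}\cdot\frac{2e^2}\pi\cdot2\pi r\cdot144\gamma_0r$. This proves (i).

For fixed $\zeta$ the function $\pi(z-\zeta)K(z,\zeta)$ is analytic in $z\in\mathbb D$ and equals $1$ at $z=\zeta$. So $K(\cdot,\zeta)$ is $1/(\pi(z-\zeta))$ plus an analytic function, and $\bar\partial_zK(\cdot,\zeta)=\delta_\zeta$. The support of a test function $\chi$ is covered by finitely many discs $B$; by (i), $R\in L^1_{\rm loc}$ and Fubini's theorem applies: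
\[
\int R\,\bar\partial\chi\,dA=\int\mu(\zeta)\int K(z,\zeta)\bar\partial\chi(z)\,dA(z)\,dA(\zeta)=-\int\mu\chi\,dA.\qedhere
\]
\end{proof}

Fix $0<b<\frac12$ and put $\varepsilon=1-2b$. Let $h,f_j\in H^\infty$ be bounded by $1$, $h\not\equiv0$, and let $Z$ be the zero set of $h$.

\begin{definition}\label{def:sub}
A \emph{subordinate partition} on an open set $\Omega\subset\mathbb D\setminus Z$ is a sequence $\varphi=(\varphi_j)$ of locally Lipschitz functions $\varphi_j\ge0$ on $\Omega$ such that $\sum_j\varphi_j=1$, the function $|\nabla\varphi|_1$ is locally essentially bounded on $\Omega$, and $|f_j|\ge|h|^b$ on $\{\varphi_j>0\}$.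
\end{definition}

\begin{proposition}\label{prop:koszul}
Let $\varphi$ be a subordinate partition on $\mathbb D\setminus Z$, and suppose that $d\sigma=|h|^\varepsilon|\nabla\varphi|_1\,dA$ satisfies $\|\sigma\|_{\mathcal C}\le\gamma_0$, $0<\gamma_0<\infty$. Then there is $g\in H^\infty(\mathbb D;l^1)$ with $\sum_jf_jg_j=h$ and $\|g\|\le1+C_0\gamma_0$.
\end{proposition}

\begin{proof}
Put
\[
\mu_{jk}=\frac{h\,(\varphi_j\bar\partial\varphi_k-\varphi_k\bar\partial\varphi_j)}{f_jf_k}\quad\text{where }\varphi_j\varphi_k>0,
\]
and $\mu_{jk}=0$ elsewhere. For two functions $\mu_{12}$ is the right side computed above. We have $\mu_{jk}=-\mu_{kj}$, and since $|\bar\partial\phi|=\frac12|\nabla\phi|$ for real $\phi$,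
\begin{equation}\label{eq:mu}
\sum_{j,k}|\mu_{jk}|\le2|h|\sum_{j:\,\varphi_j>0}\frac{\varphi_j}{|f_j|}\sum_{k:\,\varphi_k>0}\frac{|\bar\partial\varphi_k|}{|f_k|}\le|h|^{1-2b}|\nabla\varphi|_1\quad\text{a.e.}
\end{equation}
On $\mathbb D\setminus Z$ the partial sums of $\sum_k\varphi_k$ converge boundedly to $1$, and those of $\sum_k\bar\partial\varphi_k$ converge in $L^1_{\rm loc}$ by dominated convergence; hence $\sum_k\bar\partial\varphi_k=0$ a.e. Since $\bar\partial\varphi_k=0$ a.e.\ on $\{\varphi_k=0\}$, we obtain, a.e.\ on $\{\varphi_j>0\}$,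
\begin{equation}\label{eq:musum}
\sum_kf_k\mu_{jk}=\frac h{f_j}\Big(\varphi_j\sum_k\bar\partial\varphi_k-\bar\partial\varphi_j\sum_k\varphi_k\Big)=-\frac h{f_j}\,\bar\partial\varphi_j ,
\end{equation}
while the left side is $0$ on $\{\varphi_j=0\}$.

Let $K$ be the kernel of Lemma~\ref{lem:jones} and $R_{jk}=\int K(\cdot,\zeta)\mu_{jk}(\zeta)\,dA(\zeta)$. Then $R_{jk}=-R_{kj}$, $\bar\partial R_{jk}=\mu_{jk}$, and by \eqref{eq:mu} $\sum_{j,k}|R_{jk}(z)|\le\int|K(z,\zeta)|\,d\sigma(\zeta)$, so this sum has average at most $C_0\gamma_0$ over each disc $B$ of \eqref{eq:jones}. Put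
\[
g_j=g_j^0+\sum_kR_{jk}f_k,\qquad g_j^0=h\varphi_j/f_j\ \text{ on }\{\varphi_j>0\},\quad g_j^0=0\ \text{ elsewhere}.
\]
The function $g_j^0$ is locally Lipschitz on $\mathbb D\setminus Z$. Indeed, near a point with $f_j\ne0$ it is a product of Lipschitz functions; a point of $\mathbb D\setminus Z$ with $f_j=0$ is not in the closure of $\{\varphi_j>0\}$, where $|f_j|\ge|h|^b>0$ by continuity, so $g_j^0=0$ near it. We have $|g_j^0|\le|h|^{1-b}\varphi_j\le\varphi_j$. On $\mathbb D\setminus Z$ the derivative $\bar\partial g_j^0$ equals $h\bar\partial\varphi_j/f_j$ on $\{\varphi_j>0\}$ and $0$ a.e.\ elsewhere; it is bounded by $|h|^{1-b}|\nabla\varphi_j|\le|h|^\varepsilon|\nabla\varphi_j|$ and so lies in $L^1(\mathbb D)$. This function is also the distributional derivative on all of $\mathbb D$. To see this, multiply a test function by $1-\chi_t$, where $\chi_t$ is supported in the discs of radius $t$ around the finitely many points of $Z$ in its support, equals $1$ near these points, and $|\nabla\chi_t|\le C/t$; since $g_j^0$ is bounded, the extra term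 is $O(\int|\nabla\chi_t|\,dA)=O(t)$.

The series $\sum_kR_{jk}f_k$ and $\sum_kf_k\mu_{jk}$ converge in $L^1_{\rm loc}(\mathbb D)$, and $\bar\partial(R_{jk}f_k)=f_k\mu_{jk}$. By \eqref{eq:musum}, $\bar\partial g_j=0$, so $g_j$ agrees a.e.\ with an analytic function, which we again call $g_j$. By the mean value property over $B=B(z_0,\frac14(1-|z_0|))$,
\[
\sum_j|g_j(z_0)|\le\frac1{A(B)}\int_B\Big(\sum_j\varphi_j+\sum_{j,k}|R_{jk}|\Big)dA\le1+C_0\gamma_0 ,
\]
and $g\in H^\infty(\mathbb D;l^1)$ by Lemma~\ref{lem:vector}. Finally, $\sum_jf_jg_j=h\sum_j\varphi_j+\sum_{j,k}R_{jk}f_jf_k=h$ a.e., because the double series converges absolutely a.e.\ and is antisymmetric. The left side is continuous, since $f$ and $g$ are continuous with values in $l^\infty$ and $l^1$; so the identity holds everywhere.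
\end{proof}

\section{Logarithmic form of the problem and a dyadic model}\label{sec:model}

\subsection*{Normalization}
Let $\alpha>2$, and let $f,h$ satisfy \eqref{eq:hyp} for $l^\infty$; put $F=\sup_j|f_j|$. Since a solution with exponent $3$ serves for all larger exponents, assume $2<\alpha\le3$. If $h\equiv0$, take $g=0$. Otherwise replace $h$ by $e^{-1}h$, which costs a factor $e$ in the estimate, and discard the $f_j$ that vanish identically. Put
\[
u=-\log|h|\ge1,\qquad v_j=-\log|f_j|\ge0,\qquad a=\frac1\alpha,\qquad b=\frac14+\frac a2,\qquad\varepsilon=1-2b .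
\]
Then $\frac13\le a<b<\frac12$. The hypothesis $e|h|\le F^\alpha$ reads $\inf_jv_j\le a(u-1)$, so
\begin{equation}\label{eq:cover}
\text{for every }z\in\mathbb D\setminus Z\text{ there is }j\text{ with }v_j(z)<a\,u(z),
\end{equation}
and the support condition in Definition~\ref{def:sub} reads $v_j\le bu$ on $\{\varphi_j>0\}$. Let
\[
\lambda=(b/a)^{1/9},\qquad\text{so that }\ 1<\lambda<2
\]
because $b/a=\frac\alpha4+\frac12\in(1,\frac54]$. The gap between $a$ and $b$ will be spent in nine steps, each losing a factor $\lambda$. From now on $C,c$ are positive constants that depend only on $\alpha$; a subscript $\gamma$ allows dependence on $\gamma$ as well. Theorem~\ref{thm:main} follows from Proposition~\ref{prop:koszul} and the next statement, with $C_\alpha=e(1+C_0C_1)$.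

\begin{proposition}\label{prop:partition}
There is a subordinate partition $\varphi$ on $\mathbb D\setminus Z$ such that $d\sigma=|h|^\varepsilon|\nabla\varphi|_1\,dA$ satisfies $\|\sigma\|_{\mathcal C}\le C_1$, where $C_1$ depends only on $\alpha$.
\end{proposition}

\subsection*{The model}
Let $\mathcal D$ be the tree of dyadic subintervals of $[0,1)$, let $I_-,I_+$ be the halves of $I$, and let $T_I=I\times(|I|/2,|I|]$ be the upper half of $Q_I$. The sets $T_I$ tile the unit box. Call $w:\mathcal D\to[0,\infty)$ a supermartingale if $w(I)\ge\frac12(w(I_-)+w(I_+))$; we think of $w(I)$ as the value of a positive superharmonic function on $T_I$. For disjoint dyadic intervals $I'\subset I$,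
\begin{equation}\label{eq:dyadic}
\sum_{I'}|I'|\,w(I')\le|I|\,w(I).
\end{equation}
For a finite family, apply $|I|w(I)\ge|I_-|w(I_-)+|I_+|w(I_+)$ repeatedly, not subdividing the members of the family, and drop the nonnegative terms that are not needed; a countable family follows by a limit.

Take $u\equiv1$ and supermartingales $v_j$ such that every $I$ has an index $j$ with $v_j(I)<a$. We label the tree from the top. The root receives an index with $v_j<a$. An interval $I$ keeps the label $j$ of its parent if $v_j(I)\le b$; otherwise it receives a new label with $v_j(I)<a$. The root and the intervals with a new label are \emph{births}. Let $I^*$ be a birth with label $j$, and let $I'$ run over the maximal births strictly inside $I^*$. They are disjoint and $v_j(I')>b$, so \eqref{eq:dyadic} gives $b\sum|I'|\le a|I^*|$. Thus each generation of births has at most $\vartheta=a/b<1$ times the total length of the preceding one, and for every $I\in\mathcal D$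
\[
\sum_{\text{births }I'\subset I}|I'|\le\frac{|I|}{1-\vartheta}.
\]
Let $\varphi_j$ be the indicator function of the union of the $T_I$ with label $j$. This is a partition of unity with $v_j\le b$ on the tiles where $\varphi_j=1$, and inside the unit box the measure $\sum_j|\nabla\varphi_j|$ is twice arc length on the edges that separate tiles with different labels. Each such edge lies on the top or on a vertical side of $Q_{I'}$ for a birth $I'$. For a parent and a child this is the top of the box of the child. For two neighbors of equal length, their common endpoint is the midpoint of their smallest common ancestor; a birth $I'$ strictly below this ancestor contains one of them, and the midpoint is an endpoint of $I'$. So the length of these edges in the interior of $Q_I$ is at most $3|I|/(1-\vartheta)$, whatever the number of indices. This is the Carleson condition.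

The model contains the main idea: \emph{keep an index until it has become worse by a fixed factor; a nonnegative supermartingale grows by a fixed factor only with probability less than one.} Three features of the disc are missing from it.

\emph{(1) The tree is not adapted to harmonic functions.} For the values of a positive superharmonic function at the centers of the $T_I$, an inequality like \eqref{eq:dyadic} with a constant $M>1$ on the right would require $b/a>M$, whereas $b/a\to1$ as $\alpha\to2$. We replace the tree by a Markov chain whose steps are governed by harmonic measure, so that the supermartingale inequality is exact (Section~\ref{sec:chain}). The label at a given point is then random, and the partition of unity is its conditional law.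

\emph{(2) The function $u$ is not constant,} and $v_j/u$ is not a supermartingale. We record the size of $u$ at birth as part of the label and let a label die also when $u$ drops. Such deaths can be certain: if $u$ starts at $\lambda^k$ and decreases to $1$, a number of births proportional to $k$ may occur. Only the weighted count $\sum e^{-\gamma u}$ over births is bounded, and the weight $|h|^\varepsilon=e^{-\varepsilon u}$ in Proposition~\ref{prop:partition} is of this form. Here $b<\frac12$ is used.

\emph{(3) The functions $u$, $v_j$ have logarithmic poles,} so they are not nearly constant on small tiles. The chain therefore works with averages of $u$ and $v_j$ (Section~\ref{sec:averages}). Near zeros of $f_j$, and wherever else the label of the chain is not usable, we fall back on a cruder partition $\psi$ that is good on one scale at a time (Section~\ref{sec:local}).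

\section{A partition that is good on each scale}\label{sec:local}

\begin{proposition}\label{prop:local}
There is a subordinate partition $\psi$ on $\mathbb D\setminus Z$, locally with only finitely many nonzero entries, such that
\begin{equation}\label{eq:local}
\int_{B_h(z,1)}|\nabla\psi|_1\,dA\le C(1-|z|)\qquad(z\in\mathbb D).
\end{equation}
\end{proposition}

This is the Carleson bound for the upper half of each box. By itself it does not give the Carleson condition, since all scales below the top of a box may contribute equally.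

Fix $r_0\in(0,\frac1{10}]$, depending only on $\alpha$, such that
\begin{equation}\label{eq:r0}
\frac{1+t_0}{1-t_0}\,a+\frac{18a}{\log(1/2r_0)}\le b,\qquad\text{where }t_0=2\sqrt{2r_0}<1;
\end{equation}
this is possible because $a<b$. A disc $B=B(c,r)$ is \emph{small} if $r\le r_0(1-|c|)$, and then $L(B)=\min_{\overline B}u<\infty$. On a small disc we try the index that \eqref{eq:cover} provides at the point where $u$ is minimal. If $f_j$ had no zeros nearby, Harnack's inequality would show that this index works on all of $B$. The zeros are few, because $|f_j|$ is not too small at that point, and they are avoided by means of Cartan's lemma \cite[Lecture~11]{Levin}: \emph{given $\zeta_1,\dots,\zeta_N\in\mathbb C$ and $H>0$, there are at most $N$ closed discs with sum of radii at most $2eH$ outside which $\prod_i|z-\zeta_i|>H^N$.} Harnack's inequality states that a harmonic function $H\ge0$ in $B(z_0,R)$ satisfies $H(z)\le\frac{R+t}{R-t}H(z_0)$ for $|z-z_0|\le t<R$.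

\begin{lemma}\label{lem:cartan}
For each small disc $B=B(c,r)$ there are an index $j$ and finitely many (possibly no) closed discs $D_i$ with radii $r_i>0$, $\sum_ir_i\le r/100$, such that $v_j\le bL(B)\le bu$ on $B\setminus\bigcup_iD_i$. If $2aL(B)<\log\frac{1-|c|}{2r}$, there are no discs.
\end{lemma}

\begin{proof}
Let $L=L(B)=u(z_0)$ with $z_0\in\overline B$, so $|z-z_0|<2r$ for $z\in B$. By \eqref{eq:cover} choose $j$ with $v_j(z_0)<aL$. Let $R=\frac12(1-|c|)$; then $\overline{B(z_0,R)}\subset\mathbb D$ and $R/r\ge1/(2r_0)$. We use the intermediate radius $R_1=\sqrt{rR}$, which is much smaller than $R$, so that few zeros lie within it, and much larger than $r$, so that the Harnack constant on $B$ is close to $1$.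

Let $\zeta_1,\dots,\zeta_N$ be the zeros of $f_j$ in $B(z_0,R_1)$, with multiplicity. Divide $f_j$ by the corresponding Blaschke factors of the disc $B(z_0,R)$. The quotient is bounded by $1$ by the maximum principle, and the factors have modulus $|\zeta_i-z_0|/R$ at $z_0$; hence $|f_j(z_0)|\le(R_1/R)^N=(r/R)^{N/2}$, and
\[
N\le\frac{2aL}{\log(R/r)}\le\frac{2aL}{\log(1/2r_0)} .
\]
In particular $N=0$ if $2aL<\log(R/r)$.

Let $m_i(z)=R_1(z-\zeta_i)/(R_1^2-\overline{(\zeta_i-z_0)}(z-z_0))$ be the Blaschke factors of $B(z_0,R_1)$, and $\tilde f=f_j/\prod_im_i$. Then $\tilde f$ has no zeros and $|\tilde f|\le1$ in $B(z_0,R_1)$. As $2r/R_1=2\sqrt{r/R}\le t_0$, Harnack's inequality gives $-\log|\tilde f(z)|\le\kappa\,(-\log|\tilde f(z_0)|)$ for $z\in B$, with $\kappa=\frac{1+t_0}{1-t_0}\ge1$. Substituting $-\log|\tilde f|=v_j+\sum_i\log|m_i|$ and using $\kappa\log|m_i(z_0)|\le\log|m_i(z_0)|$, we get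
\[
v_j(z)\le\kappa\,v_j(z_0)+\sum_i\log\frac{|m_i(z_0)|}{|m_i(z)|},\qquad\frac{|m_i(z_0)|}{|m_i(z)|}\le\frac{2|z_0-\zeta_i|}{|z-\zeta_i|},
\]
where the last bound follows from $|m_i(z_0)|=|z_0-\zeta_i|/R_1$ and $|m_i(z)|\ge|z-\zeta_i|/(2R_1)$. It matters that only these ratios appear: they do not involve the large number $R_1/r$. If $|z_0-\zeta_i|\ge4r$, then $|z-\zeta_i|\ge\frac12|z_0-\zeta_i|$ and the ratio is at most $4$. For the remaining $N_1$ zeros it is at most $8r/|z-\zeta_i|$. Apply Cartan's lemma to these $N_1$ zeros with $H=8re^{-9}$; the sum of the radii is at most $16e^{-8}r\le r/100$, and no discs are needed if $N_1=0$. Outside the discs the product of these $N_1$ ratios is at most $e^{9N_1}$, so by \eqref{eq:r0}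
\[
v_j(z)\le\kappa aL+9N\le\Big(\kappa a+\frac{18a}{\log(1/2r_0)}\Big)L\le bL.\qedhere
\]
\end{proof}

Inside the exceptional discs we apply the lemma again. The total radius shrinks geometrically, so the total cost of all transitions is finite, and away from $Z$ the last sentence of the lemma stops the process.

\begin{lemma}\label{lem:tree}
For each small disc $B=B(c,r)$ there is a subordinate partition $\Psi^B$ on $B\setminus Z$, locally with only finitely many nonzero entries, such that $\int_B|\nabla\Psi^B|_1\,dA\le r$.
\end{lemma}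

\begin{proof}
For each small disc $B$ fix $j(B)$ and discs $D_i$ with centers $c_i$ as in Lemma~\ref{lem:cartan}, keeping only those for which $\frac32D_i$ meets $B$. Let $\chi_i$ be Lipschitz with $0\le\chi_i\le1$, $\chi_i=1$ on $D_i$, $\chi_i=0$ off $\frac32D_i$, $|\nabla\chi_i|\le2/r_i$. Put
\[
\theta_0=\prod_i(1-\chi_i),\qquad\theta_i=\chi_i\prod_{l<i}(1-\chi_l)\quad(i\ge1);
\]
the sum telescopes to $\sum_{i\ge0}\theta_i=1$. The \emph{children} of $B$ are the open discs $B_i=B(c_i,2r_i)$; note that $\theta_i$ has compact support in $B_i$. The radii of the children add up to at most $r/50$, and $|c_i-c|\le r+\frac32r_i\le1.015\,r$. Hence $1-|c_i|\ge\frac12(1-|c|)$, the children are small, and the construction can be iterated. We obtain a tree with root $B$ and finite generations. A disc $B'=B(c',r')$ of depth $m$ has $r'\le50^{-m}r$ and $|c'-c|\le1.015\,r\sum_{i\ge0}50^{-i}<2r$, so $1-|c'|\ge\frac12(1-|c|)$ and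
\begin{equation}\label{eq:depth}
\frac{1-|c'|}{2r'}\ge\frac{50^m}{4r_0}.
\end{equation}
Let $\Theta_{B'}$ be the product of the functions $\theta_i$ along the path from $B$ to $B'$, with $\Theta_B=1$, and define on $B\setminus Z$
\[
\Psi^B=\sum_{B'}\Theta_{B'}\,\theta_0^{B'}\,\mathbf e_{j(B')},
\]
where the superscript $B'$ refers to the functions built for $B'$.

\emph{The sum is locally finite.} Let $S\subset B\setminus Z$ be compact, $u^*=\max_Su$, and take $m$ with $2au^*<\log(50^m/4r_0)$. A disc $B'$ of depth $m$ that meets $S$ has $L(B')\le u^*$, so by \eqref{eq:depth} and Lemma~\ref{lem:cartan} it has no children. If $\Theta_{B''}(z)\ne0$, then $z$ lies in $B''$ and in all its ancestors below the root. So $\Theta_{B''}=0$ on $S$ for all $B''$ of depth greater than $m$. Thus $\Psi^B$ is locally a finite sum of Lipschitz terms. Induction on $n$ with $\sum_{i\ge0}\theta_i^{B'}=1$ gives $\sum_{\text{depth}<n}\Theta_{B'}\theta_0^{B'}+\sum_{\text{depth}=n}\Theta_{B'}=1$, and $n=m+1$ shows that the entries of $\Psi^B$ add up to $1$.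

\emph{Support.} If $\Theta_{B'}\theta_0^{B'}(z)>0$ and $z\in B$, then $z\in B'$ and $z$ lies in none of the discs $D_i$ of $B'$, so $v_{j(B')}(z)\le bu(z)$.

\emph{Gradient.} We claim that $\sum_{i\ge0}|\nabla\theta_i|\le3\sum_i|\nabla\chi_i|$. By the product rule $|\nabla\theta_0|\le\sum_i|\nabla\chi_i|$, and for $i\ge1$
\[
|\nabla\theta_i|\le|\nabla\chi_i|+\sum_{n<i}|\nabla\chi_n|\;\chi_i\prod_{n<l<i}(1-\chi_l),
\]
where for fixed $n$ the sum of $\chi_i\prod_{n<l<i}(1-\chi_l)$ over $i>n$ telescopes to at most $1$. Next, the definition gives $\Psi^B=\theta_0\mathbf e_{j(B)}+\sum_i\theta_i\Psi^{B_i}$, and the entries of $\Psi^{B_i}$ add up to $1$, so $|\nabla\Psi^B|_1\le\sum_{i\ge0}|\nabla\theta_i|+\sum_{i\ge1}\theta_i|\nabla\Psi^{B_i}|_1$. Iterating, which terminates on $S$, we get $|\nabla\Psi^B|_1\le3\sum_{B'}\sum_i|\nabla\chi_i^{B'}|$ a.e. Since $\int|\nabla\chi_i|\,dA\le\frac2{r_i}\cdot\frac54\pi r_i^2\le8r_i$, the disc $B'$ contributes at most $24r'/100$ to the integral, and the radii $r'$ of all discs of the tree add up to at most $r\sum_{m\ge0}50^{-m}\le2r$.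
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:local}]
Let $\{c_l\}$ be a maximal set with $\beta(c_l,c_n)\ge r_0/3$ for $l\ne n$, and $B_l=B(c_l,r_l)$ with $r_l=r_0(1-|c_l|)$. The density of the metric lies between $1/(1-|z|)$ and $2/(1-|z|)$. A path from $c_l$ to the complement of $\frac12B_l$ has Euclidean length at least $r_l/2$ inside $\frac12B_l$, where $1-|z|\le(1+\frac{r_0}2)(1-|c_l|)$; so its hyperbolic length is at least $\frac{r_0/2}{1+r_0/2}\ge\frac{r_0}3$. By maximality every point is at distance less than $r_0/3$ from some $c_l$, hence the discs $\frac12B_l$ cover $\mathbb D$. Along radii of $B_l$ we get $B_l\subset B_h(c_l,\frac{2r_0}{1-r_0})\subset B_h(c_l,1)$. If $B_l$ meets $B_h(z,1)$, then $c_l\in B_h(z,2)$; the discs $B_h(c_l,r_0/6)$ are disjoint and lie in $B_h(z,3)$, so there are at most $\mathrm{vol}(3)/\mathrm{vol}(r_0/6)$ such $l$, and by \eqref{eq:height} their radii satisfy $c(1-|z|)\le r_l\le C(1-|z|)$.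

Take Lipschitz functions $\tilde\eta_l$ with values in $[0,1]$, equal to $1$ on $\frac12B_l$ and to $0$ off $\frac34B_l$, with $|\nabla\tilde\eta_l|\le4/r_l$, and let $\eta_l=\tilde\eta_l/\sum_n\tilde\eta_n$. The denominator is at least $1$, and at each point boundedly many terms with comparable radii are present, so $|\nabla\eta_l|\le C/r_l$ and $\int|\nabla\eta_l|\,dA\le Cr_l$. Put $\psi=\sum_l\eta_l\Psi^{B_l}$. This is a locally finite sum, and $\psi$ inherits positivity, total sum $1$ and the support condition. Moreover $|\nabla\psi|_1\le\sum_l(|\nabla\eta_l|+\eta_l|\nabla\Psi^{B_l}|_1)$, and \eqref{eq:local} follows from Lemma~\ref{lem:tree}.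
\end{proof}

\section{Hyperbolic averages}\label{sec:averages}

We want continuous substitutes for $u$ and $v_j$ that change by at most a factor $\lambda$ over short distances and are still superharmonic. For $v\in L^1_{\rm loc}(\mathbb D)$ let
\[
\mathcal A_tv(z)=\frac1{\mathrm{vol}(t)}\int_{B_h(z,t)}v\,d\nu .
\]
Let $G(z,w)=-\log\rho(z,w)$ be the Green function of $\mathbb D$ and
\[
G_R(z,w)=\log\frac{|R^2-\bar zw|}{R|z-w|}\ge0
\]
that of $\{|z|<R\}$. For $|z|<R<1$ the harmonic measure $\omega_{z,R}$ is the probability measure on $\{|w|=R\}$ with $H(z)=\int H\,d\omega_{z,R}$ for all $H$ harmonic in $\{|w|<R\}$ and continuous on its closure.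

\begin{lemma}\label{lem:avg}
Let $\phi\in H^\infty$, $|\phi|\le1$, $\phi\not\equiv0$, with zeros $\zeta_i$ listed with multiplicity, and let $v=-\log|\phi|$.
\begin{enumerate}
\item[(a)] $\mathcal A_tv$ is finite and continuous, $\mathcal A_tv\le v$, and $\mathcal A_tv(z)$ is nonincreasing in $t$. If $\phi$ has no zeros in $B_h(z,t)$, then $\mathcal A_tv(z)=v(z)$.
\item[(b)] If $\beta(z,z')\le t'$, then $\mathcal A_tv(z)\le\dfrac{\mathrm{vol}(t+t')}{\mathrm{vol}(t)}\min\{\mathcal A_tv(z'),v(z')\}$.
\item[(c)] For $|z|<R<1$,
\[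
\mathcal A_tv(z)-\int\mathcal A_tv\,d\omega_{z,R}=\frac1{\mathrm{vol}(t)}\sum_i\int_{B_h(\zeta_i,t)\cap\{|w|<R\}}G_R(z,w)\,d\nu(w)\ge0 .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $v\in L^1_{\rm loc}$, and the area of the symmetric difference of $B_h(z,t)$ and $B_h(z',t)$ tends to $0$ as $z'\to z$; this gives continuity. For the rest, compose with an automorphism to reduce to $z=0$. By Jensen's formula the circular means of $v$ are nonincreasing in the radius $r$, are at most $v(0)$, and equal $v(0)$ as long as $\phi$ has no zeros in $|w|\le r$. The number $\mathcal A_tv(0)$ is the average of these means over $r<\tanh(t/2)$ with respect to a fixed positive weight.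

(b) Since $v\ge0$ and $B_h(z,t)\subset B_h(z',t+t')$, we have $\mathrm{vol}(t)\,\mathcal A_tv(z)\le\mathrm{vol}(t+t')\,\mathcal A_{t+t'}v(z')$. Now use (a).

(c) Dividing $\phi$ by its Blaschke product gives $v=\sum_iG(\cdot,\zeta_i)+H$ with $H\ge0$ harmonic, and $\mathcal A_tH=H$ by (a). For $z,\zeta\in\mathbb D$ there is an automorphism that interchanges $z$ and $\zeta$: for $z=0$ take $w\mapsto(\zeta-w)/(1-\bar\zeta w)$, and conjugate in general. It preserves $G$ and $\nu$ and maps $B_h(z,t)$ onto $B_h(\zeta,t)$, so
\[
\mathcal A_t[G(\cdot,\zeta)](z)=\frac1{\mathrm{vol}(t)}\int_{B_h(\zeta,t)}G(z,w)\,d\nu(w):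
\]
averaging spreads the pole at $\zeta$ uniformly over $B_h(\zeta,t)$. For $|w|>R$ the function $G(\cdot,w)$ is harmonic near the closed disc of radius $R$, so $G(z,w)=\int G(\cdot,w)\,d\omega_{z,R}$. For $|w|<R$ the function $G(\cdot,w)-G_R(\cdot,w)$ is harmonic in the disc of radius $R$ with boundary values $G(\cdot,w)$, so $G(z,w)=\int G(\cdot,w)\,d\omega_{z,R}+G_R(z,w)$. Integrate in $w$, sum over $i$ by Tonelli's theorem, and subtract the finite quantity $\int\mathcal A_tv\,d\omega_{z,R}$.
\end{proof}

We choose three parameters, in this order, depending only on $\alpha$: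
\begin{itemize}
\item $s\in(0,1]$ with $\mathrm{vol}(1+s)\le\lambda\,\mathrm{vol}(1)$;
\item $\delta\in(0,s]$, $\delta<1$, with $\mathrm{vol}(s+\delta)\le\lambda\,\mathrm{vol}(s)$ and $\dfrac{\tanh\frac12+\tanh\frac\delta2}{\tanh\frac12-\tanh\frac\delta2}\le\lambda$;
\item $q\in(0,1)$ with $2(1-q)/q\le\delta$; in particular $q\ge\frac23$.
\end{itemize}
Define
\[
U=\mathcal A_su,\qquad V_j=\mathcal A_1v_j,\qquad W_j=\mathcal A_3v_j .
\]
Then $1\le U\le u$ and $0\le W_j\le V_j$, and Lemma~\ref{lem:avg}(b) shows that for $\beta(z,z')\le\delta$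
\begin{equation}\label{eq:slow}
U(z)\le\lambda U(z'),\qquad U(z)\le\lambda u(z'),\qquad V_j(z)\le\lambda V_j(z').
\end{equation}
The radius $s$ for $u$ is small compared with the radius $1$ for $v_j$ so that \eqref{eq:cover} survives averaging at the price of one factor $\lambda$; with both radii equal to $1$ the proof below would lose the fixed factor $\mathrm{vol}(2)/\mathrm{vol}(1)$.

\begin{lemma}\label{lem:cover}
For each $X\in\mathbb D$ there is $j$ with $V_j(X)<\lambda a\,U(X)$.
\end{lemma}

\begin{proof}
As $U(X)$ is the finite average of $u$ over $B_h(X,s)$, some $z'\in B_h(X,s)\setminus Z$ has $u(z')\le U(X)$. Take $j$ with $v_j(z')<au(z')$. By Lemma~\ref{lem:avg}(b), $V_j(X)\le\frac{\mathrm{vol}(1+s)}{\mathrm{vol}(1)}v_j(z')\le\lambda v_j(z')<\lambda aU(X)$.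
\end{proof}

\section{The switching chain}\label{sec:chain}

\subsection*{The walk}
Let $c_t(x)=\dfrac t{\pi(x^2+t^2)}$ be the Cauchy density of scale $t>0$. Its Fourier transform is $e^{-t|\xi|}$, so $c_t*c_{t'}=c_{t+t'}$, and its periodization is
\[
P_t(x)=\sum_{m\in\mathbb Z}c_t(x+2\pi m)=\frac1{2\pi}\sum_{m\in\mathbb Z}e^{-t|m|}e^{imx},
\]
the Poisson kernel of the disc at radius $e^{-t}$. In logarithmic coordinates, if $z=(x_0,y)$ and $R=e^{-y'}$ with $y'<y$, then $\omega_{z,R}$ has density $P_{y-y'}(x-x_0)$ on the circle at height $y'$.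

Let $y_n=q^n$ and $\Delta_n=y_n-y_{n+1}=(1-q)y_n$, $n\ge0$. Let $x_0$ be uniform on $[0,2\pi)$, let $Y_1,Y_2,\dots$ be independent of $x_0$ and of each other with density $c_1$, and put
\[
x_{n+1}=x_n+\Delta_nY_{n+1},\qquad X_n=(x_n \bmod2\pi,\ y_n).
\]
Let $\mathcal F_n$ be generated by $x_0,Y_1,\dots,Y_n$. Given $\mathcal F_n$, the point $X_{n+1}$ is distributed according to the harmonic measure $\omega_{X_n,R}$ with $R=e^{-y_{n+1}}$. Each $X_n$ is uniform on its circle, since convolution preserves the uniform law. By Lemma~\ref{lem:avg}(c), $U(X_n)$, $V_j(X_n)$ and $W_j(X_n)$ are nonnegative supermartingales; they are bounded at each time by continuity. We use the following form of optional stopping: if $(S_n)$ is a nonnegative supermartingale and $\tau\ge m$ a stopping time, then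
\begin{equation}\label{eq:os}
E\big[S_\tau1_{\tau<\infty}\,\big|\,\mathcal F_m\big]\le S_m .
\end{equation}
It follows from $E[S_{\tau\wedge N}|\mathcal F_m]\le S_m$ and Fatou's lemma.

\subsection*{Labels}
A \emph{label} is a pair $\ell=(j,k)$ with $k\ge0$; the index $j$ names a function and the \emph{level} $k$ records the size of $U$. The label is \emph{alive} at $X$ if
\[
U(X)\ge\lambda^{k-1}\qquad\text{and}\qquad V_j(X)\le a\lambda^{k+4},
\]
and \emph{dead} at $X$ otherwise. Let $J(X)=(j,k)$, where $j$ is minimal with $V_j(X)<\lambda aU(X)$ (Lemma~\ref{lem:cover}) and $\lambda^k\le U(X)<\lambda^{k+1}$. The map $J$ is Borel because $U$ and $V_j$ are continuous, and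
\begin{equation}\label{eq:birth}
J(X)=(j,k)\ \Longrightarrow\ \lambda^k\le U(X)<\lambda^{k+1},\quad V_j(X)<a\lambda^{k+2}.
\end{equation}
So $J(X)$ is alive at $X$, with room to spare in both conditions. At time $0$ the label $\ell_0^+=J(X_0)$ is \emph{born}. At time $n\ge1$ the walk arrives with the label $\ell_n^-=\ell_{n-1}^+$. If it is alive at $X_n$, then $\ell_n^+=\ell_n^-$. Otherwise $\ell_n^-$ \emph{dies} and $\ell_n^+=J(X_n)$ is \emph{born}. All events at time $n$ are $\mathcal F_n$-measurable.

\begin{lemma}[weighted count of births]\label{lem:births}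
For $\gamma>0$ and $n\ge0$,
\[
E\Big[\sum_{m\ge n}e^{-\gamma U(X_m)}1[\text{birth at time }m]\ \Big|\ \mathcal F_n\Big]\le C_\gamma .
\]
\end{lemma}

\begin{proof}
Let $\tau_1<\tau_2<\cdots$ be the birth times that are at least $n$, with $\tau_i=\infty$ if there is no $i$th birth, and $t_i=U(X_{\tau_i})1_{\tau_i<\infty}$. We look for a bounded function of $t_i$ whose expectation drops by $ce^{-\gamma t_i}$ from one birth to the next. Since $U(X_n)$ is a supermartingale that moves by a definite amount with definite probability, a strictly concave increasing function will do. Let $\Phi(t)=1-e^{-\gamma t}$.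

Work on $\{\tau_i=m\}$, conditionally on $\mathcal F_m$, and write $t=t_i\ge1$, $t'=t_{i+1}$, $\tau=\tau_{i+1}$, $J(X_m)=(j,k)$. Then $\tau$ is the first time after $m$ at which $(j,k)$ is dead. By \eqref{eq:os}, $Et'\le t$. By \eqref{eq:os} for $V_j$, \eqref{eq:birth} and Chebyshev's inequality,
\[
P\big(\tau<\infty,\ V_j(X_\tau)>a\lambda^{k+4}\big)\le\lambda^{-2}.
\]
Off this event, either $\tau=\infty$ and $t'=0$, or $t'=U(X_\tau)<\lambda^{k-1}\le t/\lambda$. So $t'\le t/\lambda$ with probability at least $1-\lambda^{-2}$. Since $\Phi''\le0$ everywhere and $\Phi''\le-\gamma^2e^{-\gamma t}$ on $[0,t]$, Taylor's formula gives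
\[
\Phi(t')\le\Phi(t)+\Phi'(t)(t'-t)-\tfrac12\gamma^2e^{-\gamma t}(t-t')^21_{t'\le t}.
\]
Take expectations and use $\Phi'>0$, $Et'\le t$ and $t\ge1$:
\[
E\Phi(t')\le\Phi(t)-c_\gamma e^{-\gamma t},\qquad c_\gamma=\tfrac12\gamma^2(1-\lambda^{-2})(1-\lambda^{-1})^2 .
\]
On $\{\tau_i=\infty\}$ we have $\Phi(t_i)=\Phi(t_{i+1})=0$. Summing over $i$, we get $c_\gamma\sum_iE[e^{-\gamma t_i}1_{\tau_i<\infty}|\mathcal F_n]\le E[\Phi(t_1)|\mathcal F_n]\le1$.
\end{proof}

The bound $t\ge1$ in this proof is the reason for replacing $h$ by $e^{-1}h$: without a lower bound for $U$, a drop from $t$ to $t/\lambda$ could be arbitrarily small.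

A living label $(j,k)$ controls the average $V_j$, not $v_j$ itself, and is useless near zeros of $f_j$. The next lemma shows that the walk cannot pass near such zeros often: each passage costs the supermartingale $W_j(X_n)$ a fixed amount. The radius $3$ in the definition of $W_j$ makes the spread-out pole of a zero within distance $2$ cover a neighborhood of the walker.

\begin{lemma}[visits to zeros]\label{lem:zeros}
For all $j$ and $n$,
\[
E\big[\#\{m\ge n:\ f_j\text{ has a zero in }B_h(X_m,2)\}\ \big|\ \mathcal F_n\big]\le CW_j(X_n).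
\]
\end{lemma}

\begin{proof}
Let $X=X_m$, $R=e^{-y_{m+1}}$, and let $\zeta\in B_h(X,2)$ be a zero of $f_j$. Put $r=\frac14(R-|X|)$. By \eqref{eq:small}, $B(X,r)\subset B_h(X,1)\subset B_h(\zeta,3)$. For $w\in B(X,r)$ we have $|w|<R$ and $|R^2-\bar Xw|\ge R(R-|X|)$, so $G_R(X,w)\ge\log4$. Further, $R-|X|=e^{-y_m}(e^{\Delta_m}-1)\ge e^{-1}(1-q)y_m$, and $1-|w|\le\frac54(1-|X|)\le2y_m$ on $B(X,r)$, so $\nu(B(X,r))\ge\pi r^2/(2y_m)^2\ge c$. By Lemma~\ref{lem:avg}(c),
\[
W_j(X_m)-E[W_j(X_{m+1})|\mathcal F_m]\ge c\,1[f_j\text{ has a zero in }B_h(X_m,2)].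
\]
Take expectations given $\mathcal F_n$, sum over $n\le m\le N$, use $W_j\ge0$, and let $N\to\infty$.
\end{proof}

\subsection*{From expected counts to Carleson measures}
A \emph{charge} is a sequence of $\mathcal F_n$-measurable random variables $\xi_n\ge0$. It defines the measure $\Xi(S)=2\pi E\sum_n\xi_n1_S(X_n)$, carried by the circles $y=y_n$, which we also regard as a $2\pi$-periodic measure on $\mathbb R\times(0,1]$. As $X_n$ is uniform, $\Xi$ has a density with respect to $dx$ on each circle. In the dyadic model a path that enters $Q_I$ stays there, and the proportion of such paths is $|I|$. The walk can leave a box, but with probability at least one half it ends up near it, and this is enough.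

\begin{lemma}\label{lem:packing}
If $E[\sum_{m\ge n}\xi_m|\mathcal F_n]\le K$ for all $n$, then $\Xi(Q_I)\le6K|I|$ for every interval $I\subset\mathbb R$.
\end{lemma}

\begin{proof}
Let $|I|\le2\pi$, and let $\tau$ be the first time with $X_\tau\in Q_I$ modulo $2\pi$. Conditioning on $\mathcal F_n$ on $\{\tau=n\}$ gives $\Xi(Q_I)\le2\pi K\,P(\tau<\infty)$. For $n<N$ the increment $x_N-x_n$ is independent of $\mathcal F_n$ and has density $c_t$ with $t=y_n-y_N$. On $\{\tau=n\}$ we have $t<y_n\le|I|$, and $\int_{-t}^tc_t=\frac12$; so with conditional probability at least $\frac12$ the point $x_N$ lies in $3I$ modulo $2\pi$. For $n=N$ this is certain. Since $X_N$ is uniform, $\frac12P(\tau\le N)\le3|I|/2\pi$. Let $N\to\infty$. If $|I|>2\pi$, then $I$ is covered by at most $|I|/2\pi+1\le|I|/\pi$ periods, each of mass at most $2\pi K$.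
\end{proof}

\begin{lemma}\label{lem:charges}
For each $\gamma>0$ the following charges satisfy the hypothesis of Lemma~\ref{lem:packing} with $K=C_\gamma$:
\begin{enumerate}
\item[(1)] $e^{-\gamma U(X_n)}\,1[\text{birth at time }n]$;
\item[(2)] $e^{-\gamma\lambda^k}\,1[\text{a label }(j,k)\text{ is born at time }n]$;
\item[(3)] $e^{-\gamma\lambda^k}\,1[\ell_n^-=(j,k)\text{ dies at time }n]$;
\item[(4)] $e^{-\gamma U(X_n)}\,1[\ell_n^-=(j,k)\text{ is alive at }X_n\text{ and }f_j\text{ has a zero in }B_h(X_n,2)]$.
\end{enumerate}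
\end{lemma}

\begin{proof}
(1) is Lemma~\ref{lem:births}. (2) follows from (1) with $\gamma/\lambda$, since $\lambda^k>U/\lambda$ at birth. (3) The first death at a time $\ge n$ contributes at most $1$. Every later death ends a life that began with a birth at a time $\ge n$, distinct deaths belong to distinct births, and the weights agree; so these deaths are bounded by (2).

(4) Split the times $\ge n$ into lives. While $(j,k)$ is alive, $e^{-\gamma U}\le e^{-\gamma\lambda^{k-1}}$. If $n\ge1$ and $\ell_n^-=(j,k)$ is alive at $X_n$, the rest of its life contributes, by Lemma~\ref{lem:zeros} and $W_j\le V_j$, at most $Ce^{-\gamma\lambda^{k-1}}a\lambda^{k+4}\le C_\gamma$. A life of $(j,k)$ that begins at a time $m\ge n$ contributes, given $\mathcal F_m$, at most $Ce^{-\gamma\lambda^{k-1}}a\lambda^{k+2}$ by Lemma~\ref{lem:zeros} and \eqref{eq:birth}. As $te^{-\gamma t}\le C_\gamma e^{-\gamma t/2}$ and $\lambda^{k-1}>U(X_m)/\lambda^2$, this is at most $C_\gamma e^{-\gamma U(X_m)/2\lambda^2}$. Sum over births with Lemma~\ref{lem:births}.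
\end{proof}

\subsection*{Densities}
For an event $\mathcal E$ and a time $n$, the \emph{density} of $\mathcal E$ at time $n$ is the function $x\mapsto P(\mathcal E\,|\,X_n=(x,y_n))$; since $X_n$ is uniform, it is the density with respect to $dx$ of $2\pi$ times the law of $X_n$ on $\mathcal E$. Let $p^n_\ell$ $(n\ge1)$, $m^n_\ell$, $\mathfrak b^n_\ell$, $\mathfrak d^n_\ell$ $(n\ge0)$ be the densities at time $n$ of the events that $\ell_n^-=\ell$, that $\ell_n^+=\ell$, that $\ell$ is born at time $n$, and that $\ell$ dies at time $n$. Then $m^0_\ell=\mathfrak b^0_\ell$, $\mathfrak d^0_\ell=0$, and $m^n_\ell=p^n_\ell+\mathfrak b^n_\ell-\mathfrak d^n_\ell$ for $n\ge1$. Since $\ell_{n+1}^-=\ell_n^+$ is $\mathcal F_n$-measurable, $p^{n+1}_\ell=P_{\Delta_n}*m^n_\ell$, convolution on the circle. We take this smooth version of $p^{n+1}_\ell$; as $\sum_\ell m^n_\ell=1$ a.e., $\sum_\ell p^{n+1}_\ell=1$ everywhere. Induction and the semigroup property give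
\begin{equation}\label{eq:sources}
p^n_\ell(x)=\sum_{m<n}\int_{\mathbb R}c_{y_m-y_n}(x-x')\,(\mathfrak b^m_\ell-\mathfrak d^m_\ell)(x')\,dx'\qquad(n\ge1),
\end{equation}
with the densities extended periodically. From $|c_t'|/c_t=2|x|/(x^2+t^2)\le1/t$ and $m^{n-1}_\ell\ge0$ we get $|\partial_xp^n_\ell|\le p^n_\ell/\Delta_{n-1}$, where $\Delta_{n-1}\ge(1-q)y_n$. Either $p^n_\ell\equiv0$, or $p^n_\ell>0$ and this bounds the derivative of $\log p^n_\ell$. Hence
\begin{equation}\label{eq:harnackp}
|\partial_xp^n_\ell|\le\frac C{y_n}\,p^n_\ell,\qquad p^n_\ell(x)\le Cp^n_\ell(x')\ \text{ if }|x-x'|\le y_n .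
\end{equation}

\section{The partition of unity}\label{sec:phi}

In the region $0<y\le1$, $\nabla$ now denotes the gradient in $(x,y)$; by \eqref{eq:coords}, $|\nabla\phi|\,dx\,dy$ lies between $|\nabla_z\phi|\,dA$ and $e\,|\nabla_z\phi|\,dA$ there.

\subsection*{Weights}
For $n\ge1$ and $y_{n+1}\le y\le y_n$ let $M_\ell(x,y)$ be the linear interpolation in $y$ between $p^{n+1}_\ell(x)$ at $y_{n+1}$ and $p^n_\ell(x)$ at $y_n$. Then $M_\ell\ge0$ is locally Lipschitz and $\sum_\ell M_\ell=1$ on $\{0<y\le y_1\}$. Since $\partial_yM_\ell=(p^n_\ell-p^{n+1}_\ell)/\Delta_n$, \eqref{eq:harnackp} gives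
\begin{equation}\label{eq:crude}
|\nabla M_\ell(x,y)|\le\frac Cy\big(p^n_\ell(x)+p^{n+1}_\ell(x)\big),\qquad y_{n+1}<y<y_n .
\end{equation}

\subsection*{Cut-offs}
The vector $\sum_{\ell=(j,k)}M_\ell\mathbf e_j$ is not subordinate. The Poisson kernel is positive everywhere, so a label that leaves one circle with positive probability has positive weight on the whole next circle, also where $f_j$ is small or zero. There we hand its weight over to $\psi$. For $\ell=(j,k)$ let $\Omega_\ell$ be the set of $z\in\mathbb D$ with
\[
U(z)\ge\lambda^{k-2},\qquad V_j(z)\le a\lambda^{k+5},\qquad f_j\ne0\text{ in }B_h(z,1).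
\]
The two thresholds are those of being alive, relaxed by one factor $\lambda$; by \eqref{eq:slow}, their failure at one point then forces death at all points within distance $\delta$. Let $\chi_\ell(z)=\max\{0,1-\delta^{-1}\beta(z,\Omega_\ell)\}$, and $\chi_\ell=0$ if $\Omega_\ell=\emptyset$. The distance to a set is $1$-Lipschitz for $\beta$, so $|\nabla\chi_\ell|\le1/(\delta y)$.

\begin{lemma}\label{lem:support}
If $\ell=(j,k)$ and $\chi_\ell(z')>0$, then $v_j(z')\le bu(z')$.
\end{lemma}

\begin{proof}
There is $z\in\Omega_\ell$ with $\beta(z,z')<\delta$. The function $v_j\ge0$ is harmonic in $B_h(z,1)$, so $v_j(z)=V_j(z)$ by Lemma~\ref{lem:avg}(a). An automorphism sending $z$ to $0$ maps $B_h(z,1)$ to the disc of radius $\tanh\frac12$ and $z'$ into the disc of radius $\tanh\frac\delta2$; Harnack's inequality and the choice of $\delta$ give $v_j(z')\le\lambda v_j(z)\le a\lambda^{k+6}$. By \eqref{eq:slow}, $u(z')\ge U(z)/\lambda\ge\lambda^{k-3}$. Hence $v_j(z')\le a\lambda^9u(z')=bu(z')$.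
\end{proof}

\subsection*{Definition of $\varphi$}
Let $\kappa(y)$ be $1$ for $y\le y_2$, $0$ for $y\ge y_1$, and linear in between. With $\psi$ from Proposition~\ref{prop:local} put, on $\mathbb D\setminus Z$,
\[
\varphi=\kappa\sum_{\ell=(j,k)}M_\ell\,\big[\chi_\ell\mathbf e_j+(1-\chi_\ell)\psi\big]+(1-\kappa)\psi ,
\]
which means $\varphi=\psi$ on $\{|z|\le e^{-y_1}\}$. The entries $\varphi_i$ are nonnegative and add up to $1$. If $\varphi_i>0$ at a point, then $\psi_i>0$ or $\chi_{(i,k)}>0$ there for some $k$, so $v_i\le bu$. The vectors $\psi$ and $\chi_\ell\mathbf e_j+(1-\chi_\ell)\psi$ have $l^1$-norm $1$, and $|\nabla[\chi_\ell\mathbf e_j+(1-\chi_\ell)\psi]|_1\le2|\nabla\chi_\ell|+(1-\chi_\ell)|\nabla\psi|_1$. The product rule gives, a.e.\ in $\{0<y\le y_1\}$,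
\begin{equation}\label{eq:grad}
|\nabla\varphi|_1\le\sum_\ell|\nabla M_\ell|+\sum_\ell M_\ell\big(2|\nabla\chi_\ell|+(1-\chi_\ell)|\nabla\psi|_1\big)+1_{y\ge y_2}\Big(\frac2{\Delta_1}+|\nabla\psi|_1\Big).
\end{equation}
To justify this for the infinite sum, note that the right side is locally bounded off $Z$: the first sum is at most $2C/y$ by \eqref{eq:crude}, and the second at most $2/(\delta y)+|\nabla\psi|_1$. So the partial sums over $\ell$ of each entry are locally uniformly Lipschitz, their limit $\varphi_i$ is locally Lipschitz, and the series of gradients converges in $L^1_{\rm loc}$ by dominated convergence, necessarily to $\nabla\varphi_i$. Thus $\varphi$ is a subordinate partition, and only the Carleson bound remains.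

\section{The Carleson estimate}\label{sec:carleson}

\subsection*{The central part}
The last term of \eqref{eq:grad} and the part of $\sigma$ in $\{|z|\le e^{-y_1}\}$ are carried by $\{|z|\le e^{-y_2}\}$. This disc is covered by a number of discs $B_h(z,1)$ that depends only on $q$, so by \eqref{eq:local} the total mass of this part is at most $C$. On it the kernel in $\|\cdot\|_{\mathcal C}$ is at most $(1-e^{-y_2})^{-2}$. By Lemma~\ref{lem:box} it remains to show that for $|I|\le2\pi$
\begin{equation}\label{eq:goal}
\int_{Q_I\cap\{y\le y_1\}}|h|^\varepsilon\Big[\sum_\ell|\nabla M_\ell|+\sum_\ell M_\ell\big(2|\nabla\chi_\ell|+(1-\chi_\ell)|\nabla\psi|_1\big)\Big]dx\,dy\le C|I| .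
\end{equation}

\subsection*{Tiles}
For $n\ge1$ divide the circle into $\lceil2\pi/\Delta_n\rceil$ equal arcs $I_T$, so $\frac12\Delta_n\le|I_T|\le\Delta_n\le y_{n+1}$, and let $T=I_T\times[y_{n+1},y_n]$. Moving first horizontally and then vertically with density at most $1/y$, we see that the hyperbolic diameter of $T$ is at most $2\Delta_n/y_{n+1}=2(1-q)/q\le\delta$. By \eqref{eq:slow} and $\lambda<2$,
\begin{equation}\label{eq:weight}
|h(z)|^\varepsilon\le e^{-\frac\varepsilon2U(X)}\qquad(z,X\in T).
\end{equation}
Since $T\subset B_h(X,1)$, $1-|X|\le y_n$, and $T$ has area at most $\Delta_n^2$, \eqref{eq:local} and $|\nabla\chi_\ell|\le1/(\delta y_{n+1})$ give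
\begin{equation}\label{eq:tile}
\int_T|h|^\varepsilon\big(2|\nabla\chi_\ell|+|\nabla\psi|_1\big)\,dx\,dy\le Cy_n\,e^{-\frac\varepsilon2U(X)}\qquad(X\in T).
\end{equation}

Call $\ell=(j,k)$ \emph{marked} at $X$ if it is dead at $X$, or alive at $X$ and $f_j$ has a zero in $B_h(X,2)$. Let $\Xi_1$ be the measure with density $e^{-\frac\varepsilon2U}\sum_\ell p^n_\ell\,1[\ell\text{ marked}]$ on the circle $y=y_n$, $n\ge1$. At a time $n\ge1$ the arriving label is dead exactly when a birth occurs. So $\Xi_1$ is at most the sum of the measures of the charges (1) and (4) of Lemma~\ref{lem:charges} with $\gamma=\varepsilon/2$, and $\Xi_1(Q_I)\le C|I|$ for all $I$. Let $\partial T$ denote the union of the two horizontal edges of $T$. If $T$ meets $Q_I$, then $y_{n+1}\le|I|$, so $y_n\le2|I|$, $|I_T|\le|I|$ and $T\subset Q_{3I}$. Apart from countably many points, each point of a circle $y=y_n$ lies on at most two tile edges. Therefore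
\begin{equation}\label{eq:edges}
\sum_{T\cap Q_I\ne\emptyset}\Xi_1(\partial T)\le2\,\Xi_1(Q_{3I})\le C|I| .
\end{equation}
For a label $\ell$ and a tile $T$ let
\[
\Sigma_\ell(T)=\int_{I_T}\Big(p^n_\ell(x)\,e^{-\frac\varepsilon2U(x,y_n)}+p^{n+1}_\ell(x)\,e^{-\frac\varepsilon2U(x,y_{n+1})}\Big)dx .
\]
The sum of $\Sigma_\ell(T)$ over those $\ell$ that are marked at every point of $T$ is at most $\Xi_1(\partial T)$.

\subsection*{The cut-off terms}
Consider $M_\ell(2|\nabla\chi_\ell|+(1-\chi_\ell)|\nabla\psi|_1)$ on a tile $T$, with $\ell=(j,k)$. If $T\subset\Omega_\ell$, then $\chi_\ell=1$ on $T$ and the term vanishes a.e.\ on $T$. Otherwise some $z\in T$ violates one of the three conditions defining $\Omega_\ell$, and for every $X\in T$, by \eqref{eq:slow}: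
\begin{itemize}
\item if $U(z)<\lambda^{k-2}$, then $U(X)<\lambda^{k-1}$ and $\ell$ is dead at $X$;
\item if $V_j(z)>a\lambda^{k+5}$, then $V_j(X)>a\lambda^{k+4}$ and $\ell$ is dead at $X$;
\item if $f_j$ has a zero in $B_h(z,1)$, then it has a zero in $B_h(X,2)$.
\end{itemize}
So $\ell$ is marked at every point of $T$. By \eqref{eq:harnackp} and $|I_T|\le y_{n+1}$, $\sup_TM_\ell\le C(p^n_\ell(x)+p^{n+1}_\ell(x))$ for each $x\in I_T$. Multiply \eqref{eq:tile} with $X=(x,y_n)$ by $p^n_\ell(x)$ and \eqref{eq:tile} with $X=(x,y_{n+1})$ by $p^{n+1}_\ell(x)$, add, and average over $x\in I_T$. Since $|I_T|\ge cy_n$, the contribution of the pair $(\ell,T)$ to \eqref{eq:goal} is at most $C\,\Sigma_\ell(T)$. Summing over $\ell$ and using \eqref{eq:edges}, we bound the second sum in \eqref{eq:goal}.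

\subsection*{The terms $|\nabla M_\ell|$ where $U$ has dropped below the level}
Suppose that $T$ contains a point with $U<\lambda^{k-2}$. Then $\ell=(j,k)$ is dead, hence marked, at every point of $T$, as above. By \eqref{eq:crude} and \eqref{eq:weight}, integrating in $y$ over an interval of length $\Delta_n\le y_{n+1}$, we get $\int_T|h|^\varepsilon|\nabla M_\ell|\,dx\,dy\le C\,\Sigma_\ell(T)$, and \eqref{eq:edges} applies again.

\subsection*{The terms $|\nabla M_\ell|$ where $U$ is above the level}
It remains to treat the pairs $(\ell,T)$ with $U\ge\lambda^{k-2}$ on $T$. Here the label may be alive on many scales, and \eqref{eq:crude}, which summed over $\ell$ gives the nonintegrable bound $C/y$, is too crude. The gain comes from \eqref{eq:sources}: mass that is born or dies at height $y_m$ is spread at once over the scale $y_m$ and stays smooth on that scale at all lower heights, so its gradient is of order $1/y_m$ instead of $1/y$. To use this we must move the weight $|h|^\varepsilon$ from the point $(x,y)$ to the source, and this is what the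 level in the label is for: on such a tile
\[
|h|^\varepsilon=e^{-\varepsilon u}\le e^{-\varepsilon U}\le e^{-\gamma\lambda^k},\qquad\gamma=\varepsilon\lambda^{-2},
\]
and the right side depends only on $\ell$. Let $\Xi_2$ be the periodic measure with density $\sum_{\ell=(j,k)}e^{-\gamma\lambda^k}(\mathfrak b^m_\ell+\mathfrak d^m_\ell)$ on the line $y=y_m$, $m\ge0$. It is the measure of the sum of the charges (2) and (3), so $\Xi_2(Q_I)\le C|I|$ for all intervals $I\subset\mathbb R$.

Since $c_t(x)=\frac1\pi\mathrm{Im}\frac{-1}{x+it}$, the gradient of $c_t(x)$ in $(x,t)$ has modulus $\frac1\pi|x+it|^{-2}=\frac1{\pi(x^2+t^2)}$. Let $y_{n+1}<y<y_n$, and apply \eqref{eq:sources} to $p^n_\ell$ and $p^{n+1}_\ell$. The scales that occur are $y_m-y_n$ with $m<n$ and $y_m-y_{n+1}$ with $m\le n$; all are at least $\Delta_m=(1-q)y_m$, and for $t\ge(1-q)y_m$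
\[
\frac1{x^2+t^2}\le\frac{(1-q)^{-2}}{x^2+y_m^2}.
\]
The derivative $\partial_xM_\ell$ is a convex combination of $\partial_xp^n_\ell$ and $\partial_xp^{n+1}_\ell$, so the kernel acting on the source $m$ is at most $C/((x-x')^2+y_m^2)$. In $\partial_yM_\ell=(p^n_\ell-p^{n+1}_\ell)/\Delta_n$ the source $m<n$ has the kernel $(c_{y_m-y_n}-c_{y_m-y_{n+1}})/\Delta_n$, which by the mean value theorem in $t$ obeys the same bound, and the source $m=n$ has the kernel $-c_{\Delta_n}/\Delta_n$, of modulus $1/(\pi((x-x')^2+\Delta_n^2))$. All sources lie at heights $y_m\ge y_n\ge y$. Therefore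
\[
\sum_{\ell=(j,k)}e^{-\gamma\lambda^k}|\nabla M_\ell(x,y)|\le C\int_{y'\ge y}\frac{d\Xi_2(x',y')}{(x-x')^2+y'^2}.
\]
Integrate over $Q_I$ and interchange the integrals. A unit source at $(x',y')$ contributes
\[
\int_{Q_I\cap\{y\le y'\}}\frac{dx\,dy}{(x-x')^2+y'^2}\le y'\cdot\frac\pi{y'}=\pi .
\]
If $(x',y')\in Q_{3^{i+1}I}\setminus Q_{3^iI}$ with $i\ge1$, then $y'>3^i|I|$, or $|x-x'|\ge\frac12(3^i-1)|I|\ge3^{i-1}|I|$ for all $x\in I$; as $Q_I$ has area $|I|^2$, the contribution is at most $9^{1-i}$. The boxes $Q_{3^iI}$ exhaust the upper half-plane, so the total is at most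
\[
C\Big[\pi\,\Xi_2(Q_{3I})+\sum_{i\ge1}9^{1-i}\,\Xi_2(Q_{3^{i+1}I})\Big]\le C|I|\Big[1+\sum_{i\ge1}9^{1-i}3^{i+1}\Big]\le C|I| .
\]
This completes the proof of \eqref{eq:goal}, of Proposition~\ref{prop:partition}, and of Theorem~\ref{thm:main}. \qed

\section{Banach spaces and lattices}\label{sec:general}

A Banach lattice of sequences $E$ has the \emph{Fatou property} if, whenever $x^{(n)}\in E$ is bounded in norm and converges coordinatewise to a sequence $x$, we have $x\in E$ and $\|x\|_E\le\liminf_n\|x^{(n)}\|_E$. Such a lattice satisfies the norming condition in Theorem~\ref{thm:general}(ii). Indeed, let $x\in E$ and $x^{(N)}=\sum_{j\le N}x_j\mathbf e_j$; then $\|x^{(N)}\|_E\le\|x\|_E$, so $\|x^{(N)}\|_E\to\|x\|_E$ by the Fatou property. Take $\phi\in E^*$ with $\|\phi\|\le1$ and $\phi(x^{(N)})=\|x^{(N)}\|_E$, and put $y_j=\phi(\mathbf e_j)$ for $j\le N$, $y_j=0$ for $j>N$. For $w\in E$ and suitable unimodular $\epsilon_j$ we have $\sum_j|w_jy_j|=\phi(\sum_{j\le N}\epsilon_jw_j\mathbf e_j)\le\|w\|_E$, so $\|y\|_{E'}\le1$, while $\sum_jx_jy_j=\|x^{(N)}\|_E$.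 The reverse inequality $|\sum_jx_jy_j|\le\|x\|_E\|y\|_{E'}$ holds by definition.

\begin{proof}[Proof of Theorem~\ref{thm:general}]
In case (i) let $Y=X^*$. In case (ii) let $X=E$ and $Y=E'$ with $\langle x,y\rangle=\sum_jx_jy_j$. In both cases $|\langle x,y\rangle|\le\|x\|\|y\|$ and $\|x\|=\sup\{|\langle x,y\rangle|:\|y\|_Y\le1\}$, by the Hahn--Banach theorem in case (i) and by hypothesis in case (ii).

The set $f(\mathbb D)$ is separable, being a continuous image of $\mathbb D$. For each point $x^{(m)}$ of a countable dense subset and each $n\ge1$ choose $y$ in the unit ball of $Y$ with $|\langle x^{(m)},y\rangle|\ge\|x^{(m)}\|-\frac1n$, and list these elements as $y^{(1)},y^{(2)},\dots$. The functions $x\mapsto\|x\|$ and $x\mapsto\sup_k|\langle x,y^{(k)}\rangle|$ are $1$-Lipschitz and agree on the dense subset, hence on $f(\mathbb D)$. Put $F_k=\langle f,y^{(k)}\rangle$. These are analytic functions with $\sup_k|F_k|=\|f\|$, so $(F_k)\in H^\infty(\mathbb D;l^\infty)$ by Lemma~\ref{lem:vector}, and $|h|\le(\sup_k|F_k|)^\alpha\le1$. Theorem~\ref{thm:main}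 gives $\Gamma=(\Gamma_k)\in H^\infty(\mathbb D;l^1)$ with $\sum_kF_k\Gamma_k=h$ and $\|\Gamma\|\le C_\alpha$.

The map $S:l^1\to Y$, $St=\sum_kt_ky^{(k)}$, is linear of norm at most $1$, and $\langle x,St\rangle=\sum_kt_k\langle x,y^{(k)}\rangle$. In case (i) this holds because the series converges absolutely in $X^*$. In case (ii) define $St$ coordinatewise; for $x\in E$,
\[
\sum_{j,k}|x_j|\,|y^{(k)}_j|\,|t_k|\le\|x\|_E\sum_k|t_k| ,
\]
which shows that each coordinate series converges (take $x=\mathbf e_j$), that $\|St\|_{E'}\le\|t\|_{l^1}$, and that the sums may be interchanged. Put $g=S\circ\Gamma$. Applying $S$ to the power series of $\Gamma$ shows that $g$ is analytic with values in $Y$; also $\|g\|\le C_\alpha$ and $\langle f,g\rangle=\sum_k\Gamma_kF_k=h$.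
\end{proof}

\begin{thebibliography}{9}

\bibitem{Garnett}
Garnett, \emph{Bounded Analytic Functions}.

\bibitem{Jones}
P.~Jones, Acta Math. \textbf{150} (1983).

\bibitem{Levin}
Levin, \emph{Lectures on Entire Functions}.

\bibitem{Ideals}
\emph{Problem of ideals in the algebra $H^{\infty}$ for some spaces of sequences},
\texttt{https://www.ams.org/spmj/2018-29-05/S1061-0022-2018-01514-4/}\allowbreak\texttt{S1061-0022-2018-01514-4.pdf}.

\bibitem{Treil}
S.~Treil, \emph{Estimates in the corona theorem and ideals of $H^\infty$: a problem of T.~Wolff}, J. Anal. Math. \textbf{87} (2002), 481--495.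

\end{thebibliography}
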